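# Testing isomorphism of bounded-degree graphs takes linearly many queries

## 1. The guess $\tilde\Theta(n^{2/3})$ and the model behind it

Two $n$-vertex graphs of bounded degree are hidden behind oracles. We may ask for the $i$-th neighbor of a vertex, and we want to tell isomorphic pairs from pairs that stay different after changing a constant fraction of the edges. How many questions are needed?

A natural first guess is $n^{2/3}$, up to logarithms. The problem is posed in "Recent Developments in Testing Bounded-Degree Graphs" together with this lower bound: for a suitable constant degree bound and a suitable constant $\varepsilon$, every tester needs $\tilde\Omega(n^{2/3})$ queries, already on pairs of graphs whose connected components have polylogarithmic size. Up to isomorphism such a graph is a histogram, namely how many components there are of each type. A tester can sample a vertex and read its whole component cheaply. So the problem looks like comparing two histograms by sampling, and one may hope that graphs with large components reduce to this by looking at local pieces. We shall test this hope on small degrees, where it does very well, and then see it fail completely at degree three.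

**Definition (the model).** Fix a degree bound $d$. An $n$-vertex graph $G$ of maximum degree at most $d$ is represented by an incidence function $g:[n]\times[d]\to[n]\cup\{0\}$, where $g(v,i)$ is the $i$-th neighbor of $v$, and $g(v,i)=0$ if $v$ has fewer than $i$ neighbors. A query is one evaluation of $g$.

**Definition (the testing problem).** On explicit input $n$ and $\varepsilon$, the tester has oracle access to two such graphs $G_1,G_2$. It must accept with probability at least $2/3$ if they are isomorphic. It must reject with probability at least $2/3$ if they are $\varepsilon$-far from isomorphic: for every $G'$ isomorphic to $G_2$, the symmetric difference of the edge sets of $G_1$ and $G'$ is greater than $\varepsilon dn/2$. We write $Q$ for the query complexity, a function of $n$ and $\varepsilon$. Only queries are charged, not computation.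

**Definition (cost of a bijection, spoiled vertices).** For a bijection $\varphi:V(G)\to V(H)$ put
$$\xi(\varphi)=|\varphi(E(G))\,\triangle\,E(H)|.$$
A vertex $x$ of $G$ is *spoiled* by $\varphi$ if $\varphi(x)$ is an endpoint of a pair in $\varphi(E(G))\triangle E(H)$.

Three consequences will be used all the time.

- The pair $(G,H)$ is $\varepsilon$-far from isomorphic iff $\xi(\varphi)>\varepsilon dn/2$ for every $\varphi$.
- At most $2\xi(\varphi)$ vertices are spoiled, since each pair has two endpoints.
- If $x$ is unspoiled, then $\varphi(N_G(x))=N_H(\varphi(x))$, because no pair at $\varphi(x)$ lies in the symmetric difference. In particular $x$ and $\varphi(x)$ have equal degrees.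

**Example.** Take $d=2$ and $n\ge 6$ even. Let $G$ be the cycle $0,1,\dots,n-1$ and let $H$ consist of the two cycles $0,\dots,\frac n2-1$ and $\frac n2,\dots,n-1$. Under the identity, $G$ has the pairs $\{\frac n2-1,\frac n2\}$ and $\{n-1,0\}$ where $H$ has $\{\frac n2-1,0\}$ and $\{n-1,\frac n2\}$. So $\xi=4$, and the four vertices $0,\frac n2-1,\frac n2,n-1$ are spoiled. The graphs are not isomorphic, but they are not $\varepsilon$-far once $\varepsilon n\ge4$. Now let $3\mid n$, $n>3$, and compare $n/3$ triangles with one $n$-cycle. The cycle has no triangle, so under any bijection each triangle has an edge that goes to a non-edge. Both graphs have $n$ edges, so $\xi\ge 2n/3$ always, and the pair is $\varepsilon$-far for every $\varepsilon<2/3$.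

## 2. Degree one, degree two, bounded components: constantly many queries

**Degree one.** A graph of maximum degree $1$ is determined up to isomorphism by its number of edges. If $G_1,G_2$ have $e_1,e_2$ edges, every $\varphi$ has $\xi(\varphi)\ge|e_1-e_2|$, and mapping the smaller matching into the larger one attains this. So $\varepsilon$-far means $|e_1-e_2|>\varepsilon n/2$, which says that the fractions $f_i=2e_i/n$ of non-isolated vertices differ by more than $\varepsilon$. Estimate each $f_i$ by $s=\lceil 8\varepsilon^{-2}\ln 12\rceil$ random vertices, one query each. By Hoeffding each estimate is off by more than $\varepsilon/4$ with probability at most $2e^{-s\varepsilon^2/8}\le 1/6$. Accept iff the estimates differ by at most $\varepsilon/2$. This uses $O(\varepsilon^{-2})$ queries (for $\varepsilon\le1$; for larger $\varepsilon$ no pair is far), independent of $n$.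

**Degree two.** Components are now paths and cycles, possibly long. We prove that for $d\in\{1,2\}$ one has $Q=O(\varepsilon^{-4})$, independent of $n$. This will be part (b) of Theorem 2 below.

**Step 2.1: reduction and types.** This step replaces each graph by a distribution on a short list. Since $\varepsilon dn/2\ge\varepsilon n/2$, it suffices to tell isomorphic pairs from pairs with $\xi(\varphi)>\varepsilon n/2$ for all $\varphi$. We may assume $\varepsilon\le2$: always $\xi\le|E(G_1)|+|E(G_2)|\le dn$, so for $\varepsilon>2$ no pair is far and the tester accepts without queries.

Let $k_0=\lceil16/\varepsilon\rceil$. The *type* of a vertex is the isomorphism type of its component if that has at most $k_0$ vertices, and $\infty$ otherwise. A small component is a path with $1,\dots,k_0$ vertices or a cycle with $3,\dots,k_0$ vertices, so there are at most $3k_0$ types. The type of a given vertex is found with at most $2(k_0+1)$ queries: query both slots of each discovered vertex, until the component is exhausted or more than $k_0$ vertices have been seen. Let $f_i$ be the distribution of the type of a uniform vertex of $G_i$. If $G_1\cong G_2$, then $f_1=f_2$.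

**Step 2.2: close statistics give a cheap bijection.** This is the heart of the matter.

*Claim.* If $\|f_1-f_2\|_1\le\varepsilon/8$, then some $\varphi$ has $\xi(\varphi)\le\varepsilon n/2$.

*Proof.* Each $G_i$ has at most $n/k_0$ components of type $\infty$. Delete one edge from each of them that is a cycle, then link all of them into one long path. This costs at most $2n/k_0$ edge changes and gives a graph $H_i$ of maximum degree at most $2$.

Match as many components of each small type as possible between $H_1$ and $H_2$, isomorphically. Match an initial subpath of $\min(f_1(\infty),f_2(\infty))\,n$ vertices of one long path to an initial subpath of the same length of the other. In all, $n\sum_\tau\min(f_1(\tau),f_2(\tau))$ vertices of each $H_i$ are matched, so $\frac12\|f_1-f_2\|_1n\le\varepsilon n/16$ are unmatched. Map these bijectively in any way.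

An edge of $H_i$ with both ends matched lies inside a matched component or a matched subpath, so it corresponds to an edge of the other graph. Hence all pairs in the symmetric difference of $\varphi(E(H_1))$ and $E(H_2)$ come from edges touching unmatched vertices. There are at most $2\cdot\varepsilon n/16$ of these per graph, so at most $\varepsilon n/4$ in total. Adding the changes made to reach $H_1$ and $H_2$,
$$\xi(\varphi)\le \frac{4n}{k_0}+\frac{\varepsilon n}4\le\frac{\varepsilon n}{4}+\frac{\varepsilon n}4=\frac{\varepsilon n}2.\qquad\square$$

**Step 2.3: the tester.** It remains to estimate the $f_i$. Let $\beta=\varepsilon/12$. From each graph sample $s=\lceil324\cdot3k_0/\beta^2\rceil$ random vertices with replacement and form the empirical distribution $\hat f_i$. For each type, $\mathbb E|\hat f_i(\tau)-f_i(\tau)|\le\sqrt{f_i(\tau)/s}$ (standard deviation). Summing and using Cauchy–Schwarz, $\mathbb E\|\hat f_i-f_i\|_1\le\sqrt{3k_0/s}\le\beta/18$. By Markov, $\|\hat f_i-f_i\|_1>\beta/3$ has probability at most $1/6$ for each $i$, so with probability at least $2/3$ both estimates are within $\beta/3$.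

Accept iff $\|\hat f_1-\hat f_2\|_1\le2\beta/3$. When both estimates are good, isomorphic pairs are accepted. If a pair is accepted, then $\|f_1-f_2\|_1\le4\beta/3=\varepsilon/9\le\varepsilon/8$, so by the Claim it is not $\varepsilon$-far. The number of queries is $O(sk_0)=O(\varepsilon^{-4})$. $\square$

**Bounded components.** Let $d$ be any constant and suppose both graphs are promised to have components of at most $k$ vertices. There are finitely many types, say $t=t(d,k)$. Matching equal components leaves $\frac12\|f_1-f_2\|_1n$ vertices unmatched in each graph, so some $\varphi$ has $\xi(\varphi)\le d\,\|f_1-f_2\|_1n$. An $\varepsilon$-far pair therefore has $\|f_1-f_2\|_1>\varepsilon/2$, and as in Step 2.3 a number of samples depending only on $t$ and $\varepsilon$ is enough.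

So the guess survives its tests; if anything it looks generous. The obvious plan for $d\ge3$ is to compare the frequencies of radius-$r$ balls, that is, of rooted local views. One direction is clear: isomorphic graphs have equal frequencies. The other direction is an analogue of the Claim: close frequencies should produce a cheap bijection. For $d\le2$ this worked because long components can be cut and relinked at small cost, so nothing global is left. For larger $d$ exactly this direction fails. In Section 7 we shall see two graphs whose radius-$r$ balls have exactly the same frequencies and which are nevertheless far from isomorphic.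

## 3. Linear complexity from degree three on

**Theorem 1.** There are absolute constants $d_0$ and $c,\kappa>0$ such that for every $d\ge d_0$, every $0<\varepsilon\le2\kappa/d$ and all sufficiently large $n$, the query complexity $Q$ of the two-input-graph isomorphism testing problem satisfies $cn\le Q\le2dn$. The lower bound holds even if $G_2$ is a fixed graph $H_n$ known to the tester.

**Theorem 2.**
(a) There are absolute constants $c',\kappa'>0$ such that for every $d\ge3$, every $0<\varepsilon\le2\kappa'/d$ and all large $n$: $c'n\le Q\le2dn$, again even with $G_2$ fixed and known.
(b) For $d\in\{1,2\}$, $Q=O(\varepsilon^{-4})$, independent of $n$.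

Part (b) is done. The upper bound $2dn$ is immediate: query all $dn$ entries of both incidence functions and accept iff $G_1\cong G_2$. An $\varepsilon$-far pair has $\xi(\varphi)>0$ for all $\varphi$, so it is not isomorphic. For fixed $d\ge3$ and fixed small $\varepsilon$ the complexity is thus $\Theta(n)$, with no logarithmic factors. The rest of the lecture is the lower bound.

The plan is to hide a linear system over $\mathbb F_2$ in a graph, so that satisfiable systems give isomorphic pairs, badly unsatisfiable ones give far pairs, and a query reveals at most one bit of the right-hand side. The ingredients are inspired by the Cai–Fürer–Immerman gadget, the Bogdanov–Obata–Trevisan lower bounds for testing satisfiability, and the O'Donnell–Wright–Wu–Zhou reduction to robust isomorphism. Everything needed is proved below from these standard facts: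

- $\binom ab\le(ea/b)^b$, and hence $\Pr[\mathrm{Bin}(k,p)\ge r]\le\binom krp^r\le(ekp/r)^r$.
- Chernoff: a binomial variable $X$ with mean $\mu$ has $\Pr[X\le\mu/2]\le e^{-\mu/8}$.
- Hoeffding: $\Pr[\mathrm{Bin}(M,\frac12)\le\frac M2-t]\le e^{-2t^2/M}$.
- The inequalities of Markov and Chebyshev.

The constants, fixed once and for all, are
$$C=24,\quad\gamma=\tfrac1{24},\quad D=\tfrac{160}{\gamma^2}=92160,\quad\Delta=4(D^2+D),\quad K=144e^5,\quad\delta=\tfrac1K,\quad d_0=\Delta+4.$$

## 4. A parity equation drawn as a graph

Consider one equation $x_1+x_2+x_3=b$ over $\mathbb F_2$. For each variable $v$ draw two vertices $(v,0),(v,1)$. For each of the four triples $(\alpha_1,\alpha_2,\alpha_3)$ with $\alpha_1+\alpha_2+\alpha_3=b$ draw one vertex, joined to $(1,\alpha_1),(2,\alpha_2),(3,\alpha_3)$. The graph for $b=0$ and the graph for $b=1$ are isomorphic: swap $(1,0)$ with $(1,1)$, and every even triple becomes an odd one. So the bit $b$ is visible only through names, not through the isomorphism type.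

Now take two equations on the *same* three variables, with right-hand sides $(b_1,b_2)$. Variable vertices have degree $4$, equation vertices degree $3$. For $(0,0)$, every equation vertex has a twin with the same neighborhood, namely the vertex of the other equation with the same triple. For $(0,1)$, the first equation uses the even triples and the second the odd ones, so all eight neighborhoods are distinct. The graphs are not isomorphic. The system $x_1+x_2+x_3=0$, $x_1+x_2+x_3=1$ has no solution, and that is what the graph detects. A person who reads only $b_1$, or only $b_2$, sees nothing: for uniform $x$, each single left-hand side is a uniform bit.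

This is the whole lower bound in miniature. We need to scale it up so that every set of $\delta N$ equations still looks uniform, while the entire system is violated in a constant fraction of its equations by every $x$.

One difficulty appears at once. Swapping the two copies of some variables is one way to map the graph for $b$ to the graph for $0$, and the cost of such swaps is governed by the equations that $x$ violates. But a cheap bijection might also scramble the variables. Let us see why a direct union bound over all bijections $\varphi$ cannot exclude this. With $M=24N$ equations and $b$ uniform in $\mathbb F_2^M$, the probability of any event that depends only on $b$ is a multiple of $2^{-24N}$. So if the event that $\varphi$ is cheap is possible at all, it has probability at least $2^{-24N}$. The graphs below have $111N$ vertices, and $(111N)!\,2^{-24N}\to\infty$. The bijections must first be grouped into few classes. The remedy is to attach a rigid skeleton which forces every cheap bijection to keep most variables in place. What is left of $\varphi$ is then a vector $x$, and there are only $2^{3N}$ of those.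

## 5. A sparse linear system that is locally independent and globally violated

The variables are $I=\{1,2,3\}\times[N]$, $m:=|I|=3N$. The equations are $J=[C]\times[N]$, $M:=|J|=24N$. Given permutations $\sigma_1,\tau_1,\dots,\sigma_C,\tau_C$ of $[N]$, equation $j=(k,i)$ has the variables
$$v_1(j)=(1,i),\qquad v_2(j)=(2,\sigma_k(i)),\qquad v_3(j)=(3,\tau_k(i)).$$
Let $A\in\mathbb F_2^{J\times I}$ be the matrix with $(Ax)_j=x_{v_1(j)}+x_{v_2(j)}+x_{v_3(j)}$. The three variables of an equation lie in different classes, so they are distinct, and each variable occurs in exactly $C=24$ equations, once for each $k$.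

**Lemma 1.** For all large $N$ the permutations can be chosen so that every set of at most $\delta N$ rows of $A$ is linearly independent over $\mathbb F_2$.

*Proof.* The purpose is to make small sets of equations carry no information; the method is a first-moment count of dependent sets. Choose the permutations independently and uniformly. A dependent set contains a nonempty $T\subseteq J$, $|T|=t\le\delta N$, whose rows sum to $0$, so each variable occurs an even number of times in $T$. Each row has exactly one variable of class 1, so $t=2s$ is even. A variable that occurs does so at least twice, so in each class at most $s$ variables occur. Hence there are $W_1,W_2,W_3\subseteq[N]$ of size exactly $s$ containing the indices of the occurring variables of the three classes. We count such configurations $(T,W_1,W_2,W_3)$ in expectation.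

- Given $W_1$, the set $T$ is a $2s$-subset of $[C]\times W_1$. So $(W_1,T)$ can be chosen in at most $\binom Ns\binom{Cs}{2s}\le(eN/s)^s(eC/2)^{2s}$ ways.
- $(W_2,W_3)$ can be chosen in at most $(eN/s)^{2s}$ ways.
- Let $T_k=\{i:(k,i)\in T\}$ and $t_k=|T_k|$. Then $\Pr[\sigma_k(T_k)\subseteq W_2]=\prod_{l<t_k}\frac{s-l}{N-l}\le(s/N)^{t_k}$ (the probability is $0$ if $t_k>s$). The same holds for $\tau_k$ and $W_3$. The permutations are independent and $\sum_kt_k=2s$, so all these inclusions hold together with probability at most $(s/N)^{4s}$.

Multiplying, the factors $N/s$ appear to the power $3s$ against $(s/N)^{4s}$, and the expected number of configurations is at most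
$$\sum_{1\le s\le\delta N/2}\Big[\frac{e^5C^2}4\cdot\frac sN\Big]^s=\sum_{1\le s\le\delta N/2}\Big(\frac{Ks}N\Big)^s.$$
For $s\le\sqrt N$ the terms are at most $(K/\sqrt N)^s$, and they sum to at most $2K/\sqrt N$ once $K/\sqrt N\le\frac12$. For $s>\sqrt N$ we have $Ks/N\le K\delta/2=1/2$, so these terms sum to at most $2^{1-\sqrt N}$. The total tends to $0$, so for large $N$ some choice of the permutations has no such configuration. $\square$

**Lemma 2.** For $b$ uniform in $\mathbb F_2^J$, with probability at least $1-e^{-0.9N}$ every $x\in\mathbb F_2^I$ violates at least $M/4$ of the equations $Ax=b$.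

*Proof.* Fix $x$. The number of violated equations is $\mathrm{Bin}(M,\frac12)$, so Hoeffding with $t=M/4$ bounds the probability that it is below $M/4$ by $e^{-M/8}=e^{-3N}$. A union bound over the $2^{3N}$ vectors gives $e^{-3N(1-\ln2)}\le e^{-0.9N}$. (With $C$ copies of $[N]$ the exponent is $CN/8$, and it must beat $3N\ln2$; $C=24$ does.) $\square$

## 6. A graph that every large permutation damages

We need the rigid skeleton: a graph of bounded degree for which any permutation moving a constant fraction of the vertices destroys linearly many edges.

**Lemma 3.** For all large $m$ there is a graph $R$ on $m$ vertices with maximum degree at most $\Delta$ such that every permutation $\sigma$ of its vertices moving at least $\gamma m$ points satisfies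
$$|\{uv\in E(R):\sigma(u)\sigma(v)\notin E(R)\}|\ge m.$$

*Proof.* Let $R_0\sim G(m,p)$ with $p=D/m$, and let $u=\lceil\gamma m/3\rceil$. The union bound will run over $m^m$ permutations, so for each of them we need a failure probability well below $m^{-m}$. Such small probabilities are available because an edge of $R_0$ is a rare event: hitting $2m$ prescribed-by-others pairs costs about $m^{-2m}$.

**Step 6.1: every set of size $u$ spans many edges.** This guarantees edges to be destroyed. For $|U|=u$ the number $e(U)$ of edges inside $U$ has mean $\mu=\binom u2p\ge\gamma^2Dm/20=8m$ for large $m$ (the leading term is $\gamma^2Dm/18$). By Chernoff, $\Pr[e(U)\le\mu/2]\le e^{-\mu/8}\le e^{-m}$. There are at most $2^m$ sets, so with probability tending to $1$ all of them have $e(U)\ge4m$.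

**Step 6.2: few edges in total.** The mean of $e(R_0)$ is less than $Dm/2$ and its variance is at most $Dm/2$, so by Chebyshev $e(R_0)\le Dm$ with probability tending to $1$.

**Step 6.3: each permutation destroys many of them.** The idea is to look only at edges inside a set $U$ that $\sigma$ moves off itself, so that the pairs and their images are independent. Let $\sigma$ move at least $\gamma m$ points. In each cycle of length $\ell\ge2$, written as $x,\sigma(x),\sigma^2(x),\dots$, choose the elements at positions $0,2,\dots,2\lfloor\ell/2\rfloor-2$. Their images are at positions $1,3,\dots,2\lfloor\ell/2\rfloor-1\le\ell-1$, which are not chosen. Since $\lfloor\ell/2\rfloor\ge\ell/3$ for $\ell\ge2$, at least $\gamma m/3$ elements are chosen. Keep exactly $u$ of them as $U=U_\sigma$. Then $|U|=u$ and $U\cap\sigma(U)=\emptyset$.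

Let $F=\{\sigma^{-1}(e):e\in E(R_0[\sigma(U)])\}$, a set of pairs inside $U$, and $Z_\sigma=|E(R_0)\cap F|$. So $Z_\sigma$ counts the edges $e$ of $R_0$ inside $U$ with $\sigma(e)\in E(R_0)$. Pairs inside $\sigma(U)$ are different from pairs inside $U$. Condition on all pairs not inside $U$: then $F$ is fixed, and $Z_\sigma\sim\mathrm{Bin}(|F|,p)$. Since $e(R_0)\le Dm$ implies $|F|\le Dm$,
$$\Pr[e(R_0)\le Dm,\ Z_\sigma\ge2m]\le\Big(\frac{eDm\,p}{2m}\Big)^{2m}=\Big(\frac{eD^2}{2m}\Big)^{2m}.$$
The union bound over at most $m^m$ permutations gives $(e^2D^4/(4m))^m\to0$. Together with Steps 6.1 and 6.2: with probability tending to $1$, for every such $\sigma$ at least $4m-2m=2m$ edges $e$ of $R_0$ inside $U_\sigma$ satisfy $\sigma(e)\notin E(R_0)$.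

**Step 6.4: bounding the degree.** Let $R$ be $R_0$ with all edges touching vertices of degree greater than $\Delta$ deleted. The number $X$ of deleted edges is at most $\sum_{\deg(v)>\Delta}\deg(v)\le\sum_v\deg(v)^2/\Delta$. Since $\mathbb E[\deg(v)^2]\le D+D^2$ (variance plus squared mean), $\mathbb EX\le m(D^2+D)/\Delta=m/4$, so $X\le m$ with probability at least $3/4$ by Markov.

Hence for large $m$ some outcome satisfies everything. For it, and for every $\sigma$ moving at least $\gamma m$ points, at least $2m-X\ge m$ edges $e$ of $R$ have $\sigma(e)\notin E(R_0)\supseteq E(R)$. $\square$

## 7. The graphs $G_b$ and their cheap bijections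

For large $N$ fix $A$ from Lemma 1, and $R$ from Lemma 3 on the vertex set $I$ (so $m=3N$). For $b\in\mathbb F_2^J$ we define a graph $G_b$.

Its vertices, whose names do not depend on $b$, are

- $s_v,a_v,a'_v$ for $v\in I$ (the skeleton),
- $(v,\alpha)$ for $v\in I$, $\alpha\in\mathbb F_2$ (variable vertices),
- $(j;\alpha_1,\alpha_2)$ for $j\in J$, $\alpha_1,\alpha_2\in\mathbb F_2$ (equation vertices), for which we put $\alpha_3:=b_j+\alpha_1+\alpha_2$,
- possibly some isolated padding vertices.

Its edges are

- $s_us_v$ for $uv\in E(R)$,
- the triangle $s_va_v,\ s_va'_v,\ a_va'_v$, and $s_v(v,0),\ s_v(v,1)$, for $v\in I$,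
- $(j;\alpha_1,\alpha_2)$ – $(v_c(j),\alpha_c)$ for $c=1,2,3$.

The last item is the gadget of Section 4. The vertex $s_v$ ties the two copies of $v$ to the place $v$ of the rigid graph, and the triangle makes $s_v$ recognizable. The degrees are as follows: $\deg s_v=\deg_R(v)+4\in[4,\Delta+4]$; $a_v,a'_v$ have degree $2$; $(v,\alpha)$ has degree $1+2C=49$, since exactly two vertices of each equation containing $v$ have the value $\alpha$ at $v$; equation vertices have degree $3$. So the maximum degree is at most $d_0=\Delta+4$, and the vertices of degree $2$ are exactly the $a_v,a'_v$. Without padding there are $5m+4M=111N$ vertices and $e(R)+5m+12M$ edges; neither number depends on $b$.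

**Lemma 4.** $G_{Ax}\cong G_0$ for every $x\in\mathbb F_2^I$.

*Proof.* Let $\varphi_x$ fix $s_v,a_v,a'_v$ and the padding vertices, and map
$$(v,\alpha)\mapsto(v,\alpha+x_v),\qquad(j;\alpha_1,\alpha_2)\mapsto(j;\alpha_1+x_{v_1(j)},\alpha_2+x_{v_2(j)}).$$
In $G_{Ax}$ the third coordinate of the image of $(j;\alpha_1,\alpha_2)$ is
$$(Ax)_j+\alpha_1+x_{v_1(j)}+\alpha_2+x_{v_2(j)}=(\alpha_1+\alpha_2)+x_{v_3(j)},$$
which is the third coordinate $\alpha_1+\alpha_2$ in $G_0$, shifted by $x_{v_3(j)}$. So the three edges at an equation vertex go to edges. All edges $s_us_v$ and the triangles are fixed, and $s_v(v,0),s_v(v,1)$ are fixed or exchanged. Thus the bijection $\varphi_x$ maps edges of $G_0$ to edges of $G_{Ax}$, and the edge numbers agree. $\square$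

**Lemma 5.** Suppose every $x$ violates at least $M/4$ equations of $Ax=b$. Then every bijection $\varphi:V(G_b)\to V(G_0)$ has $\xi(\varphi)>N/(33\Delta)$.

*Proof.* Suppose $\xi:=\xi(\varphi)\le N/(33\Delta)$. We shall read off from $\varphi$ a vector $x$ that violates fewer than $M/4$ equations.

**Step 7.1: the skeleton stays mostly in place.** Let $I'$ be the set of $v\in I$ with $s_v,a_v,a'_v$ all unspoiled. At most $2\xi$ vertices are spoiled, so $|I\setminus I'|\le2\xi$. Let $v\in I'$. Then $\varphi(a_v)$ has degree $2$, so it is $a_w$ or $a'_w$ for some $w$. The neighbors of this vertex are $s_w$ and a vertex of degree $2$. Now $\varphi(s_v)$ is a neighbor of $\varphi(a_v)$, and its degree is $\deg s_v\ge4$. So $\varphi(s_v)=s_w$. Write $w=f(v)$. The map $f$ is injective on $I'$ because $\varphi$ is; extend it to a permutation $\sigma$ of $I$.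

If $uv\in E(R)$ with $u,v\in I'$, then $s_{\sigma(u)}s_{\sigma(v)}=\varphi(s_u)\varphi(s_v)\in E(G_0)$ because $s_u$ is unspoiled, so $\sigma(u)\sigma(v)\in E(R)$. Hence only edges of $R$ touching $I\setminus I'$ can fail to be preserved, at most $\Delta\cdot2\xi\le 2N/33<m$ of them. By Lemma 3, $\sigma$ moves fewer than $\gamma m$ points.

**Step 7.2: most variables yield a bit $x_v$.** Call $v$ good if $v\in I'$, $f(v)=v$, and all $R$-neighbors of $v$ lie in $I'$. The three conditions fail for at most $2\xi$, fewer than $\gamma m$, and at most $2\Delta\xi$ variables respectively, so fewer than $2\xi+2\Delta\xi+\gamma m$ variables are not good.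

Let $v$ be good. Since $s_v$ is unspoiled and $\varphi(s_v)=s_v$, the map $\varphi$ sends
$$N(s_v)=\{s_u:u\in N_R(v)\}\cup\{a_v,a'_v,(v,0),(v,1)\},$$
which is the same set in $G_b$ and $G_0$, onto itself. For $u\in N_R(v)$ we have $u\in I'$, so $\varphi(s_u)$ is an $s$-vertex; thus $\varphi$ maps $\{s_u:u\in N_R(v)\}$ injectively into the $s$-vertices of $N(s_v)$, hence onto them. The unspoiled vertices $a_v,a'_v$ go to degree-2 vertices of $N(s_v)$, and these are only $a_v,a'_v$. What remains is that $\varphi$ maps $\{(v,0),(v,1)\}$ onto itself. So there is $x_v\in\mathbb F_2$ with $\varphi((v,\alpha))=(v,\alpha+x_v)$ for both $\alpha$. Put $x_v=0$ for all $v$ that are not good.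

**Step 7.3: most equations are satisfied by $x$.** Call $j$ good if its three variables are good and $y=(j;0,0)$ is unspoiled. For good $j$ write $v_c=v_c(j)$ and $(\alpha_1,\alpha_2,\alpha_3)=(0,0,b_j)$. Since $y$ is unspoiled, the neighborhood of $\varphi(y)$ in $G_0$ is exactly $\{(v_c,\alpha_c+x_{v_c}):c=1,2,3\}$, which involves three distinct variables. In $G_0$ only equation vertices are adjacent to variable vertices of two different variables ($s_v$ sees only the copies of $v$). So $\varphi(y)=(j';\beta_1,\beta_2)$ for some $j'$, with neighborhood $\{(v_c(j'),\beta_c):c=1,2,3\}$, and $\beta_1+\beta_2+\beta_3=0$ because we are in $G_0$. Summing the second coordinates over this set in both descriptions gives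
$$b_j+x_{v_1}+x_{v_2}+x_{v_3}=0,$$
that is, $(Ax)_j=b_j$. Note that we never needed $j'=j$.

**Step 7.4: counting.** So $x$ violates only equations that are not good. Each variable lies in $24$ equations, and at most $2\xi$ of the vertices $(j;0,0)$ are spoiled. With $24\gamma m=3N$, the number of such equations is less than
$$24(2\xi+2\Delta\xi+\gamma m)+2\xi=(50+48\Delta)\xi+3N\le98\Delta\xi+3N\le\tfrac{98}{33}N+3N<6N=\frac M4,$$
contradicting the hypothesis. $\square$

**Remark (equal local statistics, far apart).** We can now see where the comparison of local views breaks. Fix $r$, let $N$ be large, and let $b$ be arbitrary. Then $G_b$ and $G_0$ have exactly the same frequencies of radius-$r$ balls. To check this, group the vertices into the sets $\{(j;\alpha_1,\alpha_2):\alpha_1,\alpha_2\in\mathbb F_2\}$, $\{(v,0),(v,1)\}$, and the remaining single vertices. Let $P$ be a group, and $T$ the set of equations having a vertex within distance $r$ of $P$ in $G_b$. As degrees are bounded, $|T|\le\delta N$ for large $N$, so by Lemma 1 there is $x$ with $(Ax)_T=b_T$. The radius-$r$ balls around the vertices of $P$ are the same in $G_{Ax}$ and in $G_b$. For this, note that a variable vertex at distance less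 than $r$ from $P$ has, in $G_b$, neighbors from each of the equations containing its variable, so all these equations are in $T$. Hence by induction on the distance the search from $P$ sees the same neighbors in both graphs, and the edges inside the balls at equation vertices agree, since these equations are in $T$. Finally, $\varphi_x:G_0\to G_{Ax}$ is an isomorphism mapping $P$ onto itself. So the balls around $P$ in $G_b$ and in $G_0$ have the same types with the same multiplicities, for each group $P$. Yet by Lemmas 2 and 5, most $b$ have $\xi(\varphi)>N/(33\Delta)$ for all $\varphi$.

The remark defeats one particular tester. The next section defeats all of them.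

## 8. One query reads at most one bit: proof of Theorem 1

Given large $n$, let $N=\lfloor n/111\rfloor$ and pad with isolated vertices to exactly $n\le112N$ vertices. Let $G_2=G_0$ be fixed and known, and $G_1=G_b$. Identify the vertex names with $[n]$ in a way that does not depend on $b$.

**Step 8.1: each query to $G_b$ depends on at most one bit of $b$.** We choose the order of the neighbor lists to achieve this. The neighbors of $(j;\alpha_1,\alpha_2)$ are listed as $(v_1(j),\alpha_1)$, $(v_2(j),\alpha_2)$, $(v_3(j),b_j+\alpha_1+\alpha_2)$. For $(v,\alpha)$ list $s_v$ first, then two consecutive entries for each equation $j$ containing $v$, the equations in a fixed order: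

- $(j;\alpha,0),(j;\alpha,1)$ if $v=v_1(j)$;
- $(j;0,\alpha),(j;1,\alpha)$ if $v=v_2(j)$;
- $(j;0,\alpha+b_j),(j;1,1+\alpha+b_j)$ if $v=v_3(j)$.

In the last case these are exactly the vertices with $\alpha_1+\alpha_2+b_j=\alpha$. All other lists do not involve $b$ and are put in a fixed order. So each entry of the incidence function is determined by at most one bit of $b$.

**Step 8.2: a tester with few queries cannot tell a solvable right-hand side from a random one.** Let a tester make at most $q\le\delta N$ queries. Let YES be the distribution of $b=Ax$ with $x$ uniform in $\mathbb F_2^I$, and NO the uniform distribution of $b$. For each setting of its coins the tester is a decision tree that reads at most $\delta N$ bits of $b$, adaptively; queries to $G_2$ and queries not depending on $b$ have known answers. A leaf prescribes the values of $b$ on the set $T\subseteq J$ of bits read on the way to it, $|T|\le\delta N$, and the leaf is reached exactly when $b$ has these values. Under NO this has probability $2^{-|T|}$. Under YES, the rows of $A$ in $T$ are independent by Lemma 1, so $x\mapsto(Ax)_T$ is onto $\mathbb F_2^T$, and $(Ax)_T$ is uniform; the probability is again $2^{-|T|}$. Summing over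 accepting leaves and averaging over the coins, the acceptance probability $p$ is the same under YES and NO.

**Step 8.3: conclusion.** By Lemma 4 all YES pairs are isomorphic, so $p\ge2/3$. By Lemmas 2 and 5, under NO, except with probability at most $e^{-0.9N}$, every $\varphi$ has
$$\xi(\varphi)>\frac N{33\Delta}\ge\kappa n,\qquad\kappa:=\frac1{3696\Delta},$$
where we used $n\le112N$. For $\varepsilon\le2\kappa/d$ this exceeds $\varepsilon dn/2$, so the pair is $\varepsilon$-far and is accepted with probability at most $1/3$. Hence $p\le1/3+e^{-0.9N}<2/3$, a contradiction. So every tester makes more than $\delta N\ge(\delta/112)n$ queries. This holds for every $d\ge d_0$, since $G_b$ and $G_0$ have maximum degree at most $d_0$. With $c=\delta/112$, Theorem 1 is proved. $\blacksquare$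

## 9. Down to degree three: trees with marked exits

The graphs $G_b$ have an enormous degree bound. To reach $d=3$ we replace each vertex by a small tree. A cheap bijection must then be shown to map trees to trees, so it must be able to see where a tree ends. For this purpose each original edge gets a marker, recognizable by a pendant leaf.

**Step 9.1: construction.** Take $G_b$ without padding. Form $G'_b$ by replacing each vertex $u$ by a tree $T_u$, with each edge at $u$ *attached* to a node of $T_u$:

- If $u$ is an equation vertex, $a_v$ or $a'_v$, then $T_u$ is a single node.
- If $u=(v,\alpha)$, let $e_1,\dots,e_C$ be the equations containing $v$, in a fixed order depending only on $v$. Then $T_u$ is a path $p_0p_1\cdots p_C$ plus nodes $r_1,\dots,r_C$ with $r_k$ adjacent to $p_k$. The edge to $s_v$ is attached at $p_0$, and the two edges to vertices of equation $e_k$ are attached at $r_k$.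
- If $u=s_v$ with $h=\deg_R(v)$, then $T_u$ is a path $p_0\cdots p_{h+2}$. The edges to $(v,0)$ and $(v,1)$ are attached at $p_0$, the edge to $a_v$ at $p_1$, to $a'_v$ at $p_2$, and the edge to the $i$-th $R$-neighbor at $p_{2+i}$.

For every edge $e=uu'$ of $G_b$ add a *marker* $w_e$ and a *leaf* $\ell_e$. Join $w_e$ to $\ell_e$, to the node of $T_u$ where $e$ is attached, and to the node of $T_{u'}$ where $e$ is attached.

*Degrees.* Single nodes have degree $2$ or $3$. In $T_{(v,\alpha)}$: $p_0$ has $p_1$ and one marker; $p_k$ with $1\le k<C$ has two path neighbors and $r_k$; $p_C$ has $p_{C-1}$ and $r_C$; $r_k$ has $p_k$ and two markers. In $T_{s_v}$: $p_0$ has $p_1$ and two markers; each later $p_i$ has one marker and two path neighbors, except that the last has only one path neighbor. So all tree nodes have degree $2$ or $3$, markers have degree $3$, leaves have degree $1$. The maximum degree is $3$, and the markers are exactly the vertices having a degree-1 neighbor. Different trees are never adjacent to each other.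

*Size.* The trees $T_{s_v}$ have $\sum_v(\deg_R(v)+3)=2e(R)+3m$ nodes in total, the nodes for $a_v,a_v'$ number $2m$, the trees $T_{(v,\alpha)}$ have $2m\cdot49=98m$ nodes, and there are $4M$ equation nodes. Adding two vertices per edge, the number of vertices is
$$\big(2e(R)+103m+4M\big)+2\big(e(R)+5m+12M\big)=4e(R)+1011N\le LN,\qquad L:=1011+6\Delta,$$
since $e(R)\le\Delta m/2=3\Delta N/2$. Given large $n$ take $N=\lfloor n/L\rfloor$ and pad with isolated vertices to exactly $n\le2LN$ vertices.

**Step 9.2: solvable systems still give isomorphic graphs.** Let $b=Ax$. Then $\varphi_x$ lifts to an isomorphism $G'_0\to G'_b$: map $T_u\to T_{\varphi_x(u)}$ by node names, $w_{uu'}\mapsto w_{\varphi_x(u)\varphi_x(u')}$ and $\ell_{uu'}\mapsto\ell_{\varphi_x(u)\varphi_x(u')}$, and fix the padding vertices. The trees of $u$ and $\varphi_x(u)$ have the same shape, because $\varphi_x$ fixes $s_v,a_v,a'_v$, preserves $v$ in $(v,\alpha)$, and preserves $j$ in equation vertices. For the same reason attachments are respected: an edge from $(v,\alpha)$ to a vertex of $e_k$ goes to an edge from $(v,\alpha+x_v)$ to a vertex of $e_k$, and both are attached at $r_k$. The two edges at $r_k$, and the two edges at $p_0$ of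 $T_{s_v}$, may be swapped, which is harmless as they are attached at the same node.

**Step 9.3: a query still reads at most one bit.** Name the marker and the leaf of the edge from $(j;\alpha_1,\alpha_2)$ to its $c$-th variable $w_{(j;\alpha_1,\alpha_2),c}$ and $\ell_{(j;\alpha_1,\alpha_2),c}$; the other edges do not depend on $b$. So names do not depend on $b$. Only two kinds of neighbor lists do. First, the node $r_k$ of the tree of $(v_3(j),\beta)$ with $e_k=j$ has the marker neighbors $w_{(j;\alpha_1,\alpha_2),3}$ with $\alpha_1+\alpha_2=\beta+b_j$; list the one with $\alpha_1=0$ before the one with $\alpha_1=1$. Second, the marker $w_{(j;\alpha_1,\alpha_2),3}$ is adjacent to a node of the tree of $(v_3(j),b_j+\alpha_1+\alpha_2)$. Each depends on the one bit $b_j$.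

**Step 9.4: cheap bijections descend to $G_b$.** This is what the markers are for.

**Lemma 6.** If $\psi:V(G'_b)\to V(G'_0)$ is a bijection with $\xi'=\xi(\psi)$, then there is a bijection $\varphi:V(G_b)\to V(G_0)$ with $\xi(\varphi)\le8d_0\xi'$.

*Proof.* At most $2\xi'$ vertices are spoiled by $\psi$. For $u\in V(G_b)$ let $B_u=T_u\cup\{w_e,\ell_e:e\ni u\}$, and call $u$ good if $B_u$ has no spoiled vertex. Each vertex of $G'_b$ lies in at most two sets $B_u$, so at most $4\xi'$ vertices $u$ are not good.

Let $u$ be good. For $e\ni u$, the vertex $\psi(\ell_e)$ has degree $1$, so it is a leaf, and its neighbor $\psi(w_e)$ is a marker.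

Let $t\in T_u$. Then $\psi(t)$ has degree $2$ or $3$, so it is not a leaf or a padding vertex. Suppose it were a marker. Then it has a degree-1 neighbor, and since $t$ is unspoiled, this is $\psi(t')$ for a neighbor $t'$ of $t$. But all neighbors of $t$ lie in $T_u\cup\{w_e:e\ni u\}$, are unspoiled, and have degree at least $2$, so $\psi(t')$ has degree at least $2$: a contradiction. So $\psi(T_u)$ consists of tree nodes. It is connected, because edges of $T_u$ go to edges. As different trees are not adjacent, it is contained in one tree $T_{u'}$. All neighbors of $\psi(T_u)$ outside it are images of markers $w_e$ with $e\ni u$, hence markers. So no further node of $T_{u'}$ is adjacent to $\psi(T_u)$, and since $T_{u'}$ is connected, $\psi(T_u)=T_{u'}$.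

Put $\varphi(u)=u'$. This is injective on good vertices, since $\psi$ is injective and the trees are disjoint. As $|V(G_b)|=|V(G_0)|$, it extends to a bijection $\varphi$.

If $e=uu_1\in E(G_b)$ with $u,u_1$ both good, then $\psi(w_e)$ is a marker adjacent to nodes of the two distinct trees $T_{\varphi(u)}$ and $T_{\varphi(u_1)}$. A marker of $G'_0$ joins the trees of the two ends of an edge of $G_0$, so $\varphi(u)\varphi(u_1)\in E(G_0)$. Thus only edges at vertices that are not good can fail to be mapped to edges, at most $4\xi'd_0$ of them. As $|E(G_b)|=|E(G_0)|$, equally many edges of $G_0$ are missed, and $\xi(\varphi)\le8d_0\xi'$. $\square$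

**Step 9.5: proof of Theorem 2(a).** Let $G_1=G'_b$ and $G_2=G'_0$, the latter fixed and known. By Step 9.3 a tester with at most $\delta N$ queries is, for each setting of its coins, a decision tree reading at most $\delta N$ bits of $b$. So by the argument of Step 8.2 it has the same acceptance probability $p$ under YES and NO. By Step 9.2, $p\ge2/3$. Under NO, except with probability at most $e^{-0.9N}$, Lemmas 2 and 5 give $\xi(\varphi)>N/(33\Delta)$ for every $\varphi:V(G_b)\to V(G_0)$, and then Lemma 6 gives, for every $\psi:V(G'_b)\to V(G'_0)$,
$$\xi(\psi)>\frac{N}{264\,\Delta d_0}\ge\kappa'n,\qquad\kappa':=\frac1{528\,\Delta d_0L},$$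
where we used $n\le2LN$. For $\varepsilon\le2\kappa'/d$ this exceeds $\varepsilon dn/2$, so the pair is $\varepsilon$-far. Hence $p\le1/3+e^{-0.9N}<2/3$, a contradiction. So $Q>\delta N\ge\frac\delta{2L}n$ for every $d\ge3$, and $c'=\delta/(2L)$ works. With the trivial upper bound $2dn$ and Section 2, Theorem 2 is proved. $\blacksquare$
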